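# A first-order frame condition defined by a set of modal formulas but by no single one

## 1. Loops next to irreflexive cliques

Take three worlds $1,2,3$, each of which sees the other two and not itself. Call this frame $C_3$, and consider the modal formulas
$$\rho_0=\Diamond(p_0\to\Diamond p_0),\qquad \rho_1=\Diamond\bigl((p_0\to\Diamond p_0)\wedge(p_1\to\Diamond p_1)\bigr).$$
Stand at world $1$. It sees $2$ and $3$. For $\rho_0$ to be false at $1$, both $2$ and $3$ would have to satisfy $p_0\wedge\neg\Diamond p_0$. But $2$ sees $3$, so if $p_0$ holds at $3$, then $\Diamond p_0$ holds at $2$. So $\rho_0$ is true at $1$ under every valuation, and by symmetry it is valid in $C_3$. For $\rho_1$ put $V(p_0)=\{2\}$ and $V(p_1)=\{3\}$. At $2$ we have $p_0$ and not $\Diamond p_0$; at $3$ we have $p_1$ and not $\Diamond p_1$. So $\rho_1$ is false at $1$. What we used to refute $\rho_1$ is a coloring of the successors of $1$ with two colors.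

In general put $\rho_m=\Diamond\bigwedge_{i\le m}(p_i\to\Diamond p_i)$ for $m\ge 0$, and for a world $w$ of a frame $\langle W,R\rangle$ write $R(w)=\{x:wRx\}$. A *proper coloring* of $R(w)$ is a function $c$ on $R(w)$ with $c(x)\ne c(y)$ whenever $x,y\in R(w)$ and $xRy$. If some $x\in R(w)$ has a loop, $xRx$, then there is no proper coloring at all.

**Lemma 1.1 (coloring criterion).** Some valuation makes $\rho_m$ false at $w$ if and only if $R(w)$ has a proper coloring with values in $\{0,\dots,m\}$.

**Proof.** Suppose $\rho_m$ is false at $w$ under $V$. Then each $x\in R(w)$ has some $i\le m$ with $p_i\wedge\neg\Diamond p_i$ true at $x$; let $c(x)$ be the least such $i$. If $x,y\in R(w)$ and $xRy$, then $y\notin V(p_{c(x)})$ while $y\in V(p_{c(y)})$, so $c(x)\neq c(y)$. Conversely, given $c$, put $V(p_i)=\{x\in R(w):c(x)=i\}$. Let $x\in R(w)$ and $i=c(x)$. Then $p_i$ holds at $x$. A successor $y$ of $x$ either lies outside $R(w)$, hence outside $V(p_i)$, or has $c(y)\ne i$. So $\Diamond p_i$ is false at $x$, and $\rho_m$ is false at $w$. $\square$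

For a nonempty set $X$ let $C_X=\langle X,\neq\rangle$, and let $C_N$ be $C_X$ for $X=\{1,\dots,N\}$. In $C_N$ the set $R(w)$ consists of $N-1$ mutually adjacent points, so $C_N\models\rho_m$ iff $m+1<N-1$. For $N=3$ this is what we found.

Now consider the first-order sentence
$$\alpha_0=\forall w\,\exists x\,(wRx\wedge xRx).$$
If a frame satisfies $\alpha_0$, it validates every $\rho_m$, because a loop in $R(w)$ excludes every proper coloring. If a *finite* frame violates $\alpha_0$ at $w$, give each point of $R(w)$ its own color: some $\rho_m$ fails. So *among finite frames* $\alpha_0$ is defined by the set $\{\rho_m:m\ge0\}$. Can one formula do it? Write $Sub(\varphi)$ for the set of subformulas of $\varphi$.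

**Proposition 1.2.** Let $|X|>2^{|Sub(\varphi)|}$. If $\varphi$ is valid in every frame with world set $X$ that satisfies $\alpha_0$, then $\varphi$ is valid in $C_X$.

**Proof.** Suppose $\varphi$ fails somewhere in $\langle C_X,V\rangle$. For $x\in X$ let $\tau(x)$ be the set of $\psi\in Sub(\varphi)$ true at $x$. There are at most $2^{|Sub(\varphi)|}$ possible values, so there are $a\neq b$ with $\tau(a)=\tau(b)$. Add the pair $(a,a)$ to the relation. Now every world sees $a$, and $a$ has a loop, so the new frame satisfies $\alpha_0$.

No subformula of $\varphi$ has changed its truth value anywhere. This goes by induction on $\psi\in Sub(\varphi)$. Letters, $\neg$ and $\to$ are immediate, and so is $\Box\chi$ at worlds other than $a$, whose successors are unchanged. At $a$, if $\Box\chi$ holds in the new model, it holds in the old one, which has fewer successors. If $\Box\chi$ holds at $a$ in the old model, then $\chi$ holds at $b$, so $\chi\in\tau(b)=\tau(a)$ and $\chi$ holds at $a$ in the old model; by the induction hypothesis $\chi$ holds at $a$ and at all other successors of $a$ in the new model. So $\Box\chi$ still holds at $a$.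

Hence $\varphi$ fails in a frame on $X$ that satisfies $\alpha_0$, a contradiction. $\square$

With $X$ finite and large: no single formula defines $\alpha_0$ among finite frames, since such a formula would be valid in $C_N$ for large $N$, where $\alpha_0$ fails. So among finite frames a set of modal formulas can define a first-order sentence that no single formula defines. Among *all* frames this example breaks down. With $X=\mathbb N$ the proposition applies to every $\varphi$ at once: every formula valid in all frames satisfying $\alpha_0$ is valid in $C_{\mathbb N}$, where $\alpha_0$ is false. So over all frames $\alpha_0$ is not defined even by a set. Is there a first-order sentence that, over all frames, is definable by a set but by no single formula?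

## 2. Definability by one formula and by a set

We fix the terms. A *frame* is a pair $F=\langle W,R\rangle$ with $W\ne\emptyset$ and $R\subseteq W\times W$. Modal formulas are built from proposition letters with $\neg,\to,\Box$, and $\Diamond=\neg\Box\neg$; the connectives $\wedge,\vee$ are the usual abbreviations, $\top$ is $p\to p$ for some fixed letter $p$, and $\bot=\neg\top$. A formula is *variable-free* if letters occur in it only inside $\top$ and $\bot$; its truth at a world does not depend on the valuation. A frame validates $\phi$, written $F\models\phi$, if $\phi$ is true at every world under every valuation. For a set $\Gamma$ of modal formulas, $FR(\Gamma)$ is the class of frames that validate every member of $\Gamma$.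

Let $L_0$ be the first-order language with identity and one binary predicate constant $R$. For a modal formula $\phi$ and an $L_0$-sentence $\alpha$, write $\bar E(\phi,\alpha)$ if for every frame $F$: $F\models\phi$ iff $F\models\alpha$. Let $\bar P1$ be the set of $L_0$-sentences $\alpha$ with $\bar E(\phi,\alpha)$ for some single modal formula $\phi$. A modal formula is *elementary* if it is defined by some $L_0$-sentence. For instance, $\Box p\to p$ is elementary and $\forall x\,xRx\in\bar P1$: a reflexive frame clearly validates the formula, and if $xRx$ fails, the valuation $V(p)=R(x)$ refutes it at $x$. Also, every variable-free formula $\psi$ is elementary. Reading $\Box$ as "for all $R$-successors" turns $\psi$ into an $L_0$-formula $\psi^\circ(x)$ that says "$\psi$ holds at $x$", and $\forall x\,\psi^\circ(x)$ defines $\psi$.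

An $L_0$-sentence $\alpha$ is *definable by a set* $\Gamma$ if for every frame $F$: $F\models\alpha$ iff $F\in FR(\Gamma)$. The question, posed in "Modal Correspondence Theory" (https://eprints.illc.uva.nl/id/eprint/1838/3/HDS-06-Johan-van-Benthem.text.pdf), is whether every $L_0$-sentence definable by a set of modal formulas must lie in $\bar P1$. In the opposite direction the corresponding statement holds: a modal formula defined by a class of $L_0$-sentences is already defined by a single $L_0$-sentence. For the question itself the answer is no.

**Theorem 2.1.** There are an $L_0$-sentence $\alpha'$ and a set $\Gamma'$ of modal formulas such that for every frame $G$: $G\models\alpha'$ iff $G\in FR(\Gamma')$; but $\alpha'\notin\bar P1$.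

**Theorem 2.2.**

1. For every $L_0$-sentence $\beta$: $\beta\in\bar P1$ iff $\beta$ is definable by a set $\Delta$ of modal formulas each member of which is elementary.
2. In Theorem 2.1, $\Gamma'$ can be chosen to consist of finitely many elementary formulas, infinitely many variable-free formulas (automatically elementary), and exactly one non-elementary formula.
3. There are finite frames $G_n\not\models\alpha'$ ($n\ge1$) such that every $\varphi$ valid in all finite frames satisfying $\alpha'$ is valid in $G_n$ whenever $n\ge2^{|Sub(\varphi)|}$. So no single modal formula defines $\alpha'$ even among finite frames.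

The set $\Gamma'$ will be given by an explicit list, so it is recursive. We work in ZFC and use choice once, to select base points.

Part 1 of Theorem 2.2 is what one gets from the first tool that comes to mind.

**Proof of Theorem 2.2(1).** If $\bar E(\varphi,\beta)$, take $\Delta=\{\varphi\}$; its only member is elementary, being defined by $\beta$. Conversely, let $\Delta$ define $\beta$, and let each $\psi\in\Delta$ be defined by an $L_0$-sentence $\beta_\psi$. A frame satisfying all $\beta_\psi$ validates $\Delta$, hence satisfies $\beta$; that is, $\{\beta_\psi:\psi\in\Delta\}\models\beta$. By the compactness theorem of first-order logic there is a finite $\Delta_0\subseteq\Delta$ with $\{\beta_\psi:\psi\in\Delta_0\}\models\beta$. Also $\beta\models\beta_\psi$ for every $\psi\in\Delta$. So a frame satisfies $\beta$ iff it validates every member of $\Delta_0$, iff it validates the single formula $\bigwedge\Delta_0$ (any valid formula, if $\Delta_0=\emptyset$). $\square$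

The argument stops at the words "let each $\psi$ be defined by an $L_0$-sentence $\beta_\psi$". Any set that answers the question negatively must contain a non-elementary formula. Ours will contain one, a coloring formula with three colors.

## 3. Shift graphs, and a ladder below them

Section 1 tells us what to look for. Let us call a world *bad* if some required loop is missing among its successors. The pigeonhole in Proposition 1.2 needs bad worlds whose successors have a large chromatic number. Definability by coloring formulas needs every bad world, also in infinite frames, to have successors with a finite chromatic number. The example $C_{\mathbb N}$ violates the second demand, and side conditions do not rescue cliques. Suppose $\sigma$ is an $L_0$-sentence and for every $k$ some frame satisfies $\sigma$ and has a world $w$ with no loop in $R(w)$ and with points $x_1,\dots,x_k\in R(w)$ such that $x_iRx_j$ for $i<j$. Adding constants for $w$ and for $x_1,x_2,\dots$, compactness yields a frame satisfying $\sigma$ with a world $w$ such that $R(w)$ has no loop but contains an infinite sequence with $x_iRx_j$ for $i<j$. Then $R(w)$ has no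 finite proper coloring, and by Lemma 1.1 every $\rho_m$ is true at $w$ under every valuation.

So the large chromatic number must not come from small pieces that survive in the limit. The graphs we use are *shift graphs*. Fix $n\ge1$ and $K\ge n+1$. For $0\le i\le n$ let $L_i$ be the set of strictly increasing sequences $(a_0,\dots,a_i)$ from $\{1,\dots,K\}$, and for $i\ge1$ put
$$s(a_0,\dots,a_i)=(a_0,\dots,a_{i-1}),\qquad t(a_0,\dots,a_i)=(a_1,\dots,a_i).$$
For $a,b\in L_n$ let $a\to b$ iff $t(a)=s(b)$. This is irreflexive, since $t(a)=s(a)$ would give $a_1=a_0$. Let $\chi_K$ be the chromatic number of $(L_n,\to)$ with directions ignored.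

By hand, for $n=1$, write $ab$ for $(a,b)$. For $K=3$ the only edge is $12\to23$, so $\chi_3=2$. For $K=4$ the edges are $12\to23$, $12\to24$, $13\to34$, $23\to34$; giving color $0$ to $12,34,14$ and color $1$ to $23,24,13$ shows $\chi_4=2$. For $K=5$ there is the five-cycle
$$12\to23\to34\to45,\qquad 12\to24\to45,$$
so at least three colors are needed.

**Lemma 3.1.** For every $n\ge1$ there is $K\geq n+1$ with $\chi_K=n+1$.

**Proof.** We show that $\chi_K$ starts at $1$, grows by at most $1$ at a time, and is unbounded. First, $\chi_{n+1}=1$, as there is one vertex and no edge. Next, $\chi_K\le\chi_{K+1}\le\chi_K+1$. The first inequality holds because the graph for $K$ is an induced subgraph of the graph for $K+1$. For the second, the new vertices are those with last entry $K+1$. If $a\to b$ with both last entries $K+1$, then $b_{n-1}=a_n=K+1=b_n$, which is impossible. So no two new vertices are adjacent, and one new color suffices.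

Finally $\chi_K\to\infty$. By Ramsey's theorem, for any number of colors and $K$ large enough, every coloring of the $(n+1)$-element subsets of $\{1,\dots,K\}$ has a set $\{b_0<\dots<b_{n+1}\}$ all of whose $(n+1)$-element subsets have one color. Then $(b_0,\dots,b_n)\to(b_1,\dots,b_{n+1})$ is an edge whose ends have the same color. So no fixed number of colors works for all $K$, and $\chi_K$ takes the value $n+1$. $\square$

What is gained over cliques? Walk along the edges of a shift graph, counting a *forward* step from $a$ to $b$ when $a\to b$ and a *backward* step when $b\to a$. With $f$ forward and $b$ backward steps, call $f-b$ the *displacement*. The five-cycle above, traversed $12,23,34,45,24,12$, has $f=3$, $b=2$, displacement $1$. In Section 5 we show that a closed walk of displacement $1$ with $b$ backward steps, starting at $x$, forces $z=s^bt^bx$ to satisfy $s(z)=t(z)$. If $2b<n$, then $z\in L_{n-2b}$ has at least two entries, and $s(z)=t(z)$ is impossible. In the five-cycle $2b=4>n=1$: the chain of levels $L_n,L_{n-1},\dots,L_0$ is too short for the conclusion. So as $n$ grows, closed walks of displacement $1$ become long, and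 in an infinite limit there should be none. Once there are none, three colors suffice; that too is proved in Section 5.

The construction therefore makes the chain of levels visible to modal formulas, as a *ladder* $w_n,w_{n-1},\dots,w_0$ with level $L_i$ attached to $w_i$. If the ladder below a bad world is infinite, the displacement argument gives a $3$-coloring. If it is finite, the length of the ladder is to bound the chromatic number. That is the reason for choosing $\chi_K=n+1$: a proper coloring with colors $0,\dots,n$ can be recorded by letting the vertex of color $i$ stand at height $i$ over the bottom of the ladder.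

## 4. Nine relations and their correspondents

We first allow several relations. A *polyframe* has a set $W\neq\emptyset$ and nine binary relations $D,E,s,\check s,t,T,N,B,M$, with modalities $\Box_a,\Diamond_a$ for each relation $a$. Truth and validity are as before. Write $E(w)=\{x:wEx\}$. The intended roles are:

- $D$ goes one rung down the ladder, and records heights.
- $E$ attaches to a rung its level; $M$ marks the worlds where a loop is required.
- $s,t$ are the two shift maps; $\check s$ is the converse of $s$, so that $\Diamond_t\Diamond_{\check s}$ leads from $x$ to the $x'$ with $t(x)=s(x')$.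
- $N$ is the edge relation in which we look for loops; $T$ is a second edge relation, which must satisfy $t(x)=s(y)$ and join worlds of different height. We require $xNy\to x=y\vee xTy$, so a loop may be added to $N$ without disturbing $T$.
- $B$ guarantees that members of $E(w)$ are no higher than $w$.

The conditions below are universally quantified.

| | condition | formula |
|---|---|---|
| A1 | $xay\wedge xaz\to y=z$, for $a\in\{D,s,t\}$ | $\Diamond_a p\to\Box_a p$ |
| A2 | $xsy\leftrightarrow y\check sx$ | $p\to\Box_s\Diamond_{\check s}p$ and $p\to\Box_{\check s}\Diamond_s p$ |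
| A3 | $xsy\wedge ytz\wedge xtu\wedge usv\to z=v$ | $\Diamond_s\Diamond_t p\to\Box_t\Box_s p$ |
| A4 | $wDw'\wedge wEx\to\exists z(w'Ez\wedge xaz)$, for $a\in\{s,t\}$ | $\Diamond_D\Box_E p\to\Box_E\Diamond_a p$ |
| A5 | $wEu\wedge wDw'\wedge w'Ee\wedge ety\wedge y\check se'\to\exists g(wEg\wedge gse\wedge gte')$ | $\Diamond_E\top\wedge\Diamond_D\Diamond_E(p\wedge\Diamond_t\Diamond_{\check s}q)\to\Diamond_E(\Diamond_s p\wedge\Diamond_t q)$ |
| A6 | $wMv\wedge wEx\wedge xty\wedge y\check sx'\to xNx'$ | $\Diamond_M\top\to\Box_E(\Diamond_t\Diamond_{\check s}p\to\Diamond_N p)$ |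
| A7 | $xNy\to x=y\vee xTy$ | $\Diamond_N p\to p\vee\Diamond_T p$ |
| A8 | $xTy\wedge xtz\to ysz$ | $\Diamond_t p\to\Box_T\Diamond_s p$ |
| A9 | $xTy\to\exists x'\,xDx'\vee\exists y'\,yDy'$ | $\Box_D\bot\to\Box_T\Diamond_D\top$ |
| A10 | $xTy\wedge xDx'\wedge yDy'\to x'Ty'$ | $\Diamond_D\Box_T p\to\Box_T\Box_D p$ |
| A11 | $wEx\to wBx$ | $\Diamond_E p\to\Diamond_B p$ |
| A12 | $wBx\wedge xDx'\to\exists w'(wDw'\wedge w'Bx')$ | $\Diamond_B\Diamond_D p\to\Diamond_D\Diamond_B p$ |

**Lemma 4.1.** A polyframe validates the formula (or formulas) in a row iff it satisfies the condition in that row.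

**Proof.** In each row we first check that the condition gives the formula, under an arbitrary valuation $V$. For the converse we assume the formula valid and the hypotheses of the condition, and pick the smallest valuation that makes the antecedent true.

A1. If $xay$ with $y\in V(p)$, any $z$ with $xaz$ equals $y$, so $\Box_ap$ holds at $x$. Conversely, if $xay$ and $xaz$, take $V(p)=\{y\}$; then $\Diamond_ap$ holds at $x$, so $\Box_ap$ does, and $z=y$.

A2. If $p$ holds at $x$ and $xsy$, then $y\check sx$, so $\Diamond_{\check s}p$ holds at $y$. Conversely, if $xsy$, take $V(p)=\{x\}$; then $\Diamond_{\check s}p$ holds at $y$, so $y\check sx$. The second formula is treated in the same way with $s$ and $\check s$ exchanged: it corresponds to $y\check sx\to xsy$, evaluated at $y$ with $V(p)=\{y\}$.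

A3. If $xsy$, $ytz$, $z\in V(p)$, then for $xtu$, $usv$ we have $v=z\in V(p)$. Conversely, with $V(p)=\{z\}$ the antecedent holds at $x$, so $v\in V(p)$, that is, $v=z$.

A4. If $wDw'$ with $\Box_Ep$ true at $w'$, and $wEx$, the condition gives $z$ with $w'Ez$, $xaz$; so $z\in V(p)$ and $\Diamond_ap$ holds at $x$. Conversely, take $V(p)=E(w')$. The antecedent holds at $w$, so $x$ has an $a$-successor in $E(w')$.

A5. If the antecedent holds at $w$, there are $u,w',e,y,e'$ as in the condition with $e\in V(p)$, $e'\in V(q)$. The $g$ it provides satisfies $\Diamond_sp\wedge\Diamond_tq$. Conversely, take $V(p)=\{e\}$, $V(q)=\{e'\}$. The antecedent holds at $w$, so some $g\in E(w)$ has an $s$-successor in $\{e\}$ and a $t$-successor in $\{e'\}$.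

A6. If $wMv$, $wEx$, $xty$, $y\check sx'$ and $x'\in V(p)$, then $xNx'$, so $\Diamond_Np$ holds at $x$. Conversely, take $V(p)=\{x'\}$: $\Diamond_t\Diamond_{\check s}p$ holds at $x$, so $\Diamond_Np$ does, and $xNx'$.

A7. If $xNy$ and $y\in V(p)$, then $x=y$, so $p$ holds at $x$, or $xTy$, so $\Diamond_Tp$ does. Conversely, with $V(p)=\{y\}$ we get $x=y$ or $xTy$.

A8. If $xtz$ with $z\in V(p)$ and $xTy$, then $ysz$, so $\Diamond_sp$ holds at $y$. Conversely, with $V(p)=\{z\}$ we get $ysz$.

A9. The formula at $x$ says: if $x$ has no $D$-successor, then each $y$ with $xTy$ has one. This is the condition.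

A10. If $xDx'$ with $\Box_Tp$ true at $x'$, and $xTy$, $yDy'$, then $x'Ty'$, so $y'\in V(p)$. Conversely, take $V(p)=\{v:x'Tv\}$. The antecedent holds at $x$, so $y'\in V(p)$, that is, $x'Ty'$.

A11. If $wEx$ with $x\in V(p)$, then $wBx$, so $\Diamond_Bp$ holds at $w$. Conversely, take $V(p)=\{x\}$.

A12. If $wBx$, $xDx'$, $x'\in V(p)$, then the $w'$ of the condition shows $\Diamond_D\Diamond_Bp$ at $w$. Conversely, with $V(p)=\{x'\}$ there is $w'$ with $wDw'$ and $w'Bx'$. $\square$

The last condition is the loop requirement:
$$\text{(A13)}\qquad\forall w\,\forall v\,\bigl(wMv\to\exists x(wEx\wedge xNx)\bigr).$$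
Let $\alpha$ be the conjunction of A1–A13. For the modal side put $dep_i=\Diamond_D^i\Box_D\bot$. When $D$ is functional, $dep_i$ says that the unique maximal $D$-path from here ends after exactly $i$ steps. Put
$$\kappa=\Diamond_M\top\to\Diamond_E\bigwedge_{i<3}(p_i\to\Diamond_Np_i),\qquad\lambda_m=\Diamond_M\top\to\Diamond_E\bigwedge_{i\le m}(dep_i\to\Diamond_N dep_i)\quad(m\ge0).$$
Let $\Gamma$ consist of the formulas in rows A1–A12, of $\kappa$, and of all $\lambda_m$. Here $\kappa$ is the coloring formula for three colors, and each $\lambda_m$ is a coloring formula in which the heights $0,\dots,m$ take the place of the colors. The $\lambda_m$ are variable-free.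

## 5. A missing loop produces a coloring

**Proposition 5.1.** For every polyframe $F$: $F\models\alpha$ iff $F\models\Gamma$.

**Proof.** *From left to right.* Let $F\models\alpha$. The formulas of A1–A12 are valid by Lemma 4.1. If $w$ has an $M$-successor, A13 gives $x\in E(w)$ with $xNx$. At $x$ every implication $\psi\to\Diamond_N\psi$ is true, so $\kappa$ and all $\lambda_m$ hold at $w$. If $w$ has no $M$-successor, they hold trivially.

*From right to left.* Suppose $F\not\models\alpha$. If one of A1–A12 fails, Lemma 4.1 gives a member of $\Gamma$ that is not valid. So assume A1–A12 hold and A13 fails: there is $w$ with an $M$-successor and no $x\in E(w)$ with $xNx$. Then, by A7,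
$$x\in E(w),\ xNy\ \Longrightarrow\ x\ne y\text{ and }xTy.\tag{1}$$
We must refute $\kappa$ or some $\lambda_m$ at $w$.

**Step 1: $T$-edges join worlds of different height.** This will make heights usable as colors. We claim: if $xTy$ and $x\models dep_i$, then $y\not\models dep_i$. Use induction on $i$. For $i=0$, $x$ has no $D$-successor, so by A9 $y$ has one, and $y\not\models\Box_D\bot$. For $i>0$, suppose also $y\models dep_i$. Then there are $x',y'$ with $xDx'$, $yDy'$, both satisfying $dep_{i-1}$. By A10, $x'Ty'$. This contradicts the claim for $i-1$.

**Step 2: if heights in $E(w)$ are bounded, some $\lambda_m$ fails.** Suppose there is $m$ such that no $x\in E(w)$ starts a $D$-path of length greater than $m$. For $x\in E(w)$, a $D$-path from $x$ of greatest length, say $i\le m$, ends at a world without $D$-successor, so $x\models dep_i$. If $xNy$, then $xTy$ by (1), so $y\not\models dep_i$ by Step 1. Hence $x\not\models dep_i\to\Diamond_Ndep_i$. This holds for every $x\in E(w)$, and $w$ has an $M$-successor, so $\lambda_m$ fails at $w$. (If $E(w)=\emptyset$, it fails for the same reason.)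

From here on assume the opposite: for every $m$ some $x\in E(w)$ starts a $D$-path of length $m$. In particular $E(w)\ne\emptyset$. We refute $\kappa$ at $w$.

**Step 3: there is an infinite ladder below $w$.** We transfer long $D$-paths from $E(w)$ to $w$. Let $x_0Dx_1D\cdots Dx_m$ with $x_0\in E(w)$. By A11, $wBx_0$. By A12 there is $w^1$ with $wDw^1$ and $w^1Bx_1$, then $w^2$ with $w^1Dw^2$ and $w^2Bx_2$, and so on: there is a $D$-path of length $m$ from $w$. This holds for every $m$. Since $D$ is functional (A1), these paths extend one another and form an infinite path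
$$w=v_0\,D\,v_1\,D\,v_2\,D\cdots.$$
(The $v_i$ need not be distinct; nothing below uses that.) If $x\in E(v_i)$, then by A4 $x$ has an $s$-successor and a $t$-successor in $E(v_{i+1})$, and by A1 these are its only $s$- and $t$-successors; call them $s(x)$ and $t(x)$. So $s$ and $t$ are total functions $E(v_i)\to E(v_{i+1})$ for every $i$, and all $E(v_i)$ are nonempty because $E(v_0)$ is. By A3, $t(s(x))=s(t(x))$. Hence for $x\in E(v_i)$ the element $s^at^bx\in E(v_{i+a+b})$ does not depend on the order in which the $a$ copies of $s$ and the $b$ copies of $t$ are applied. Finally,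
$$x,y\in E(w),\ xNy\ \Longrightarrow\ t(x)=s(y).\tag{2}$$
Indeed $xTy$ by (1); as $x\,t\,t(x)$, A8 gives $y\,s\,t(x)$, and A1 gives $s(y)=t(x)$.

**Step 4: the ends of a walk agree further down.** This step turns walks into equations. A *walk* in $E(w)$ is a sequence $x_0,\dots,x_\ell$ in $E(w)$, each step of which is declared forward, with $x_jNx_{j+1}$, or backward, with $x_{j+1}Nx_j$. If there are $f$ forward and $b$ backward steps, then
$$t^fs^bx_0=s^ft^bx_\ell.\tag{3}$$
For $\ell=0$ this is trivial. Suppose $t^fs^bx_0=s^ft^bx_j$ holds for the part up to $x_j$. If the next step is forward, then $t(x_j)=s(x_{j+1})$ by (2); applying $t$,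
$$t^{f+1}s^bx_0=s^ft^b\,t(x_j)=s^ft^b\,s(x_{j+1})=s^{f+1}t^bx_{j+1}.$$
If it is backward, then $s(x_j)=t(x_{j+1})$ by (2); applying $s$,
$$t^fs^{b+1}x_0=s^ft^b\,s(x_j)=s^ft^b\,t(x_{j+1})=s^ft^{b+1}x_{j+1}.$$

**Step 5: no closed walk in $E(w)$ has displacement $f-b=1$.** We descend to a point where $s$ and $t$ agree, then climb back to $E(w)$ and find a forbidden loop. Suppose there is such a walk, from $x$ to $x$. With $f=b+1$, (3) reads $t^{b+1}s^bx=s^{b+1}t^bx$. So $z_0=s^bt^bx\in E(v_{2b})$ satisfies $s(z_0)=t(z_0)$.

Now construct $z_i\in E(v_{2b-i})$ with $s(z_i)=t(z_i)$ for all $i\le2b$. Given $z_i$ with $i<2b$, put $y=s(z_i)=t(z_i)$. Then $z_i\,t\,y$, and $y\,\check s\,z_i$ by A2. Apply A5 with $v_{2b-i-1}$ in the role of $w$ (it has an $E$-successor $u$), with $v_{2b-i}$ in the role of $w'$, and with $e=e'=z_i$. It gives $g\in E(v_{2b-i-1})$ with $g\,s\,z_i$ and $g\,t\,z_i$. So $s(g)=t(g)=z_i$, and we put $z_{i+1}=g$.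

At the end, $z=z_{2b}\in E(v_0)=E(w)$ and $s(z)=t(z)=:y$. We have $z\,t\,y$, and $y\,\check s\,z$ by A2; and $w$ has an $M$-successor. So A6, with $x=x'=z$, gives $zNz$. This contradicts the choice of $w$.

**Step 6: $E(w)$ has a proper $3$-coloring for $N$.** Two points of $E(w)$ are in the same component if a walk joins them. In each component choose a base point. Closed walks at the base point can be concatenated, which adds displacements, and reversed, which changes their sign. So their displacements form a subgroup $g\mathbb Z$ of $\mathbb Z$, with $g\ge0$, and $g\ne1$ by Step 5. For $x$ in the component let $h(x)\in\mathbb Z/g\mathbb Z$ be the displacement modulo $g$ of any walk from the base point to $x$. This is well defined, because following one such walk and then another in reverse is a closed walk at the base point, so the two displacements differ by an element of $g\mathbb Z$. If $x,y\in E(w)$ and $xNy$, then extending a walk to $x$ by one forward step gives $h(y)=h(x)+1$.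

It remains to color $\mathbb Z/g\mathbb Z$ with $0,1,2$ so that $r$ and $r+1$ always get different colors. If $g=0$, color $\mathbb Z$ by parity. If $g\ge2$, color the residues $0,\dots,g-2$ by parity and give color $2$ to $g-1$. Consecutive residues among $0,\dots,g-2$ differ in parity, and $g-1$ has color $2$ while its neighbors $g-2$ and $0$ do not (for $g=2$ these are the same residue). Composing with $h$ on every component we get $c:E(w)\to\{0,1,2\}$ with $c(x)\neq c(y)$ whenever $x,y\in E(w)$ and $xNy$.

**Step 7: $\kappa$ fails at $w$.** As in Lemma 1.1, put $V(p_i)=\{x\in E(w):c(x)=i\}$. For $x\in E(w)$ and $i=c(x)$, the letter $p_i$ holds at $x$. No $N$-successor of $x$ is in $V(p_i)$, since those in $E(w)$ have another color and the others are outside $V(p_i)$. So $x\not\models p_i\to\Diamond_Np_i$. As $w$ has an $M$-successor, $\kappa$ fails at $w$. $\square$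

## 6. Finite polyframes with shift graphs on top

Fix $n\ge1$, take $K$ with $\chi_K=n+1$ from Lemma 3.1, and fix a proper coloring $j:L_n\to\{0,\dots,n\}$ of $(L_n,\to)$.

**Definition of $F_n$.** The worlds are $w_0,\dots,w_n$ (distinct new objects) and all elements of $L_0\cup\dots\cup L_n$. The relations are:

- $s,t$: the shift maps, as relations from $L_i$ to $L_{i-1}$ for $1\le i\le n$; $\check s=s^{-1}$.
- $D$: $w_iDw_{i-1}$ for $1\le i\le n$; $aDw_{j(a)-1}$ for $a\in L_n$ with $j(a)\ge1$.
- $E$: $w_iEa$ for $a\in L_i$.
- $N$: $aNb$ iff $a,b\in L_n$ and $a\to b$.
- $T$: $aTb$ for $a,b\in L_n$ with $a\to b$; $w_kTw_l$ for $k\ne l$.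
- $B$: $w_iBw_k$ for $k\le i$; $w_iBa$ for $a\in L_i$.
- $M$: $w_nMw_n$ only.

For $n=1$ we may take $K=3$, $j(12)=j(13)=0$ and $j(23)=1$. Then $F_1$ has eight worlds, $w_0,w_1,1,2,3,12,13,23$; the only $N$-pair is $(12,23)$, and $D$ consists of $w_1Dw_0$ and $23\,D\,w_0$. At $w_1$ the formula $\lambda_0$ holds, because $dep_0$ is false at $23$. But $\lambda_1$ fails there: $12$ and $13$ satisfy $dep_0$ and have no $N$-successor satisfying it, while $23$ satisfies $dep_1$ and has no $N$-successor at all.

**Lemma 6.1.** $F_n$ satisfies A1–A12 and violates A13 at $w_n$. If $a\in L_n$ and $F_n'$ is $F_n$ with $(a,a)$ added to $N$, then $F_n'\models\alpha$.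

**Proof.** We check the conditions in $F_n$ one at a time.

A1 and A2 are read off the definition. A3: if $xsy$ and $ytz$, then $x=(a_0,\dots,a_i)$ with $i\ge2$, and both orders of applying $s$ and $t$ give $(a_1,\dots,a_{i-1})$. A11 holds because $w_iEa$ means $a\in L_i$, and then $w_iBa$.

A4: $wEx$ forces $w=w_i$ and $x\in L_i$. If $wDw'$, then $i\ge1$ and $w'=w_{i-1}$, and $s(x),t(x)\in L_{i-1}=E(w_{i-1})$.

A5: $wEu$ forces $w=w_i$; then $w'=w_{i-1}$ and $e\in L_{i-1}$. Since $e$ has a $t$-successor, $i\ge2$. From $y\check se'$ we get $e'sy$ with $y\in L_{i-2}$, so $e'\in L_{i-1}$ and $t(e)=y=s(e')$. Write $e=(a_0,\dots,a_{i-1})$; then $e'=(a_1,\dots,a_{i-1},a_i)$ for some $a_i$. As $i\ge2$, the entry $a_{i-1}$ occurs in $e'$ before $a_i$, so $a_{i-1}<a_i$. So $g=(a_0,\dots,a_i)\in L_i=E(w_i)$, and $s(g)=e$, $t(g)=e'$.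

A6: $wMv$ forces $w=w_n$, so $x\in L_n$, $y=t(x)\in L_{n-1}$ and $s(x')=y$. Hence $x'\in L_n$ and $x\to x'$, that is, $xNx'$.

A7: $N\subseteq T$. A8: the $w_k$ have no $t$-successors. If $x,y\in L_n$ and $xTy$, then $t(x)=s(y)$.

A9: let $xTy$ with $x$ having no $D$-successor. If $x=w_k$, then $k=0$, and $y=w_l$ with $l\ge1$ has a $D$-successor. If $x\in L_n$, then $j(x)=0$, and $x\to y$ gives $j(y)\ne0$, so $y$ has a $D$-successor.

A10: if $x,y\in L_n$ with $x\to y$, then $x'=w_{j(x)-1}$ and $y'=w_{j(y)-1}$; as $j(x)\ne j(y)$, $x'Ty'$. If $x=w_k$, $y=w_l$ with $k\ne l$, then $x'=w_{k-1}$, $y'=w_{l-1}$, and $x'Ty'$.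

A12: $wBx$ forces $w=w_i$. If $x=w_k$ with $k\le i$, then $xDx'$ gives $k\ge1$ and $x'=w_{k-1}$; take $w'=w_{i-1}$, for which $w_{i-1}Bw_{k-1}$. If $x\in L_i$ has a $D$-successor, then $i=n$ and $x'=w_{j(x)-1}$ with $j(x)-1\le n-1$. Take $w'=w_{n-1}$: $w_nDw_{n-1}$ and $w_{n-1}Bw_{j(x)-1}$.

A13 fails at $w_n$, since $w_nMw_n$ and $\to$ is irreflexive.

In $F_n'$ only $N$ has changed, and among A1–A12 only A6 and A7 mention $N$. A6 persists because $N$ occurs only in its conclusion and has grown. A7 holds for the new pair by the disjunct $x=y$. A13 holds because $w_n$ is the only world with an $M$-successor, $w_nEa$, and $aNa$. $\square$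

It is instructive to see which members of $\Gamma$ notice that $F_n$ is bad. Here $w_k\models dep_k$, so $a\in L_n$ satisfies $dep_{j(a)}$ and, as $D$ is functional, no other $dep_i$. All colors $0,\dots,n$ are used by $j$, since $\chi_K=n+1$. If $m<n$, a vertex $a$ with $j(a)=n$ satisfies none of $dep_0,\dots,dep_m$, so $\lambda_m$ is valid in $F_n$. If $m\ge n$, $\lambda_m$ fails at $w_n$, because $j$ is proper. And for $n\ge3$ the formula $\kappa$ is valid in $F_n$: a refutation at $w_n$ would give a proper coloring of $L_n$ with three colors, as in Lemma 1.1, whereas $\chi_K=n+1\geq 4$. So for $n\ge3$ exactly the $\lambda_m$ with $m\ge n$ fail in $F_n$, and no finite subset of $\Gamma$ defines $\alpha$.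

## 7. One relation in place of nine

We now code polyframes into frames. Enumerate the nine relations as $R_1,\dots,R_9$, with $N=R_\nu$. Define variable-free formulas of the language with one $\Box$:
$$\varepsilon_0=\Box\bot,\quad\varepsilon_{j+1}=\Diamond\top\wedge\Box\varepsilon_j,\quad\delta_i=\Diamond\varepsilon_0\wedge\Diamond\varepsilon_i\ (1\le i\le9),\quad\delta=\Diamond\delta_1.$$
Worlds satisfying $\delta$ will be the worlds of a polyframe, and a world satisfying $\delta_i$ will be a stepping stone for $R_i$.

**Step 1: from frames to polyframes.** The purpose is to read every frame as a polyframe, so that $\Gamma$ can be translated. For a frame $G=\langle U,R\rangle$ let $G_\bullet$ have domain $\{u\in U:G\models\delta[u]\}$ and relations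
$$uR_iv\iff\exists z\,(uRz\ \wedge\ \delta_i\text{ holds at }z\ \wedge\ zRv).$$
The domain may be empty; it is, for example, if $G$ is a single reflexive point, where no world satisfies $\Box\bot$. Define a translation by $p^*=p$, commuting with $\neg$ and $\to$, and
$$(\Box_i\psi)^*=\Box\bigl(\delta_i\to\Box(\delta\to\psi^*)\bigr).$$
For every valuation $V$ on $G$ and every $u$ in the domain of $G_\bullet$, $\psi^*$ holds at $u$ in $\langle G,V\rangle$ iff $\psi$ holds at $u$ in $G_\bullet$ under the restriction of $V$. This is an induction on $\psi$ whose only interesting case is $\Box_i\psi$. There $(\Box_i\psi)^*$ holds at $u$ iff $\psi^*$ holds at every $v$ that satisfies $\delta$ and for which some $z$ satisfying $\delta_i$ has $uRz$ and $zRv$; that is, iff $\psi^*$ holds at every $v$ of $G_\bullet$ with $uR_iv$. By the induction hypothesis this means that $\Box_i\psi$ holds at $u$ in $G_\bullet$. Consequently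
$$G\models\delta\to\psi^*\iff G_\bullet\models\psi\ \text{ or }\ G_\bullet=\emptyset.\tag{4}$$
Indeed, if $G_\bullet=\emptyset$, then $\delta$ is true nowhere. Otherwise the left side says that $\psi$ holds at all worlds of $G_\bullet$ under all restrictions of valuations on $G$, and every valuation on $G_\bullet$ is such a restriction.

**Step 2: the sentence $\alpha'$ and the set $\Gamma'$.** Put
$$\Gamma'=\{\delta\to\gamma^*:\gamma\in\Gamma\}.$$
Let $\alpha'$ be the $L_0$-sentence obtained from $\alpha$ by relativizing all quantifiers to the first-order translation of $\delta$ and replacing each $xR_iy$ by its definition above. If $G_\bullet\neq\emptyset$, then $G\models\alpha'$ iff $G_\bullet\models\alpha$. If $G_\bullet=\emptyset$, then $G\models\alpha'$, because every conjunct of $\alpha$ begins with a universal quantifier. Now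
$$G\models\alpha'\iff G\in FR(\Gamma')\qquad\text{for every frame }G.\tag{5}$$
For $G_\bullet=\emptyset$ both sides are true, the right one by (4). For $G_\bullet\ne\emptyset$, $G\models\alpha'$ iff $G_\bullet\models\alpha$, iff $G_\bullet\models\Gamma$ by Proposition 5.1, iff $G\models\delta\to\gamma^*$ for all $\gamma\in\Gamma$ by (4).

**Step 3: from polyframes to frames.** We need frames that decode to the $F_n$. For a polyframe $F=(W,R_1,\dots,R_9)$ let $F^s$ have worlds $W\times\{0,\dots,9\}$ together with $e_0,\dots,e_9$, and exactly the following pairs in $R$, for $1\le i\le9$: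
$$(w,0)R(w,i);\qquad(w,i)R(v,0)\text{ iff }wR_iv;\qquad(w,i)Re_0,\ (w,i)Re_i;\qquad e_iRe_{i-1}.$$
For instance, $F_1$ has eight worlds, so $F_1^s$ has $8\cdot10+10=90$.

**Lemma 7.1.** $(F^s)_\bullet\cong F$ via $w\mapsto(w,0)$.

**Proof.** First, for $0\le j\le9$, $\varepsilon_j$ holds exactly at $e_j$. For $j=0$: $e_0$ is the only world without successors. Suppose it is true for $j<9$. Then $\varepsilon_{j+1}$ holds at a world iff that world has a successor and all its successors equal $e_j$. This excludes $(w,0)$, which sees $(w,1)$, and $(w,i)$ with $i\ge1$, which sees the two different worlds $e_0$ and $e_i$. It excludes $e_0$, which sees nothing. Among the $e_l$ with $l\ge1$, whose only successor is $e_{l-1}$, it selects $e_{j+1}$.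

So $\delta_i$ holds at a world iff that world sees both $e_0$ and $e_i$. Each $e_l$ has at most one successor; $(w,0)$ sees none of the $e$'s; and among the $e$'s, $(w,i')$ sees exactly $e_0$ and $e_{i'}$. Hence $\delta_i$ holds exactly at the worlds $(w,i)$. The only worlds that see some $(w,1)$ are those of the form $(w,0)$, and each of them does; so $\delta$ holds exactly at the worlds $(w,0)$. The only successor of $(w,0)$ satisfying $\delta_i$ is $(w,i)$, and $(w,i)$ sees $(v,0)$ iff $wR_iv$. So in $(F^s)_\bullet$ the world $(w,0)$ is $R_i$-related to $(v,0)$ iff $wR_iv$. $\square$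

## 8. Two vertices of the same type, and one new loop

Let $G_n=(F_n)^s$. By Lemma 7.1, $(G_n)_\bullet\cong F_n$, and $F_n\not\models\alpha$ by Lemma 6.1, so $G_n\not\models\alpha'$. We can now repeat the argument of Proposition 1.2, with $(L_n,\to)$ in place of the clique and the chromatic number in place of the number of vertices.

**Proposition 8.1.** Let $\varphi$ be a modal formula valid in all finite frames satisfying $\alpha'$. If $n\ge2^{|Sub(\varphi)|}$, then $G_n\models\varphi$.

**Proof.** Suppose $\varphi$ fails at some world of $G_n$ under a valuation $V$.

**Step 1: find adjacent vertices of the same type.** For $a\in L_n$ let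
$$\tau(a)=\{\psi\in Sub(\varphi):\langle G_n,V\rangle\models\psi[(a,0)]\}.$$
The map $\tau$ takes at most $2^{|Sub(\varphi)|}\le n<n+1=\chi_K$ values, so it is not a proper coloring of $(L_n,\to)$. So there are $a,b\in L_n$ with $a\to b$, that is, $aNb$, and $\tau(a)=\tau(b)$.

**Step 2: add the loop at $a$.** Let $F_n'$ be $F_n$ with $(a,a)$ added to $N$, and $G_n'=(F_n')^s$. Since $N=R_\nu$, the frame $G_n'$ is $G_n$ with the single pair $\bigl((a,\nu),(a,0)\bigr)$ added to $R$.

**Step 3: nothing in $Sub(\varphi)$ changes.** We claim that each $\psi\in Sub(\varphi)$ has the same truth value at each world in $\langle G_n,V\rangle$ and in $\langle G_n',V\rangle$. Use induction on $\psi$. Letters, $\neg$ and $\to$ are immediate. For $\psi=\Box\chi$ at a world other than $(a,\nu)$, the successors are the same and the induction hypothesis applies. At $(a,\nu)$, if $\Box\chi$ holds in $G_n'$, then it holds in $G_n$ by the induction hypothesis, as there are fewer successors. Conversely, let $\Box\chi$ hold at $(a,\nu)$ in $G_n$. Since $aNb$, we have $(a,\nu)R(b,0)$, so $\chi$ holds at $(b,0)$ in $G_n$. So $\chi\in\tau(b)=\tau(a)$, and $\chi$ holds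 at $(a,0)$ in $G_n$. By the induction hypothesis $\chi$ holds in $G_n'$ at $(a,0)$ and at all old successors of $(a,\nu)$. So $\Box\chi$ holds at $(a,\nu)$ in $G_n'$.

**Step 4: the contradiction.** By Step 3, $\varphi$ fails in the finite frame $G_n'$. But $(G_n')_\bullet\cong F_n'$ by Lemma 7.1 and $F_n'\models\alpha$ by Lemma 6.1, so $G_n'\models\alpha'$. This contradicts the assumption on $\varphi$. $\square$

**Proof of Theorem 2.1.** By (5), $\Gamma'$ defines $\alpha'$. Suppose $\bar E(\varphi,\alpha')$ for a single modal formula $\varphi$. Then $\varphi$ is valid in all frames satisfying $\alpha'$, in particular in all finite ones. By Proposition 8.1, $G_n\models\varphi$ for $n=2^{|Sub(\varphi)|}$. But $G_n\not\models\alpha'$, a contradiction. Hence $\alpha'\notin\bar P1$. $\blacksquare$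

## 9. The single non-elementary formula

Part 1 of Theorem 2.2 was proved in Section 2.

**Proof of Theorem 2.2(3).** The $G_n$ are finite, $G_n\not\models\alpha'$, and the bound is Proposition 8.1. If $\varphi$ defined $\alpha'$ among finite frames, it would be valid in all finite frames satisfying $\alpha'$, so for $n=2^{|Sub(\varphi)|}$ the finite frame $G_n$ would validate $\varphi$ without satisfying $\alpha'$. $\square$

**Proof of Theorem 2.2(2).** We sort the members of $\Gamma'$.

The formulas $\delta\to\gamma^*$ with $\gamma$ from rows A1–A12 are finite in number. Each such $\gamma$ is defined on polyframes by a first-order condition that begins with universal quantifiers: the condition of its row, for the relation $a$ in question in rows A1 and A4, and for one of the two implications in row A2 (Lemma 4.1 and its proof). Relativize that condition to $\delta$ and translate the relations, as for $\alpha'$. The resulting $L_0$-sentence holds in $G$ iff $G_\bullet=\emptyset$ or $G_\bullet$ satisfies the condition, hence by (4) iff $G\models\delta\to\gamma^*$. So these formulas are elementary.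

The formulas $\delta\to\lambda_m^*$, infinitely many, are variable-free, since $\delta$ and $\lambda_m$ are and the translation $*$ introduces only the variable-free formulas $\delta_i$ and $\delta$. So they are elementary too.

The only remaining member is $\delta\to\kappa^*$. If it were elementary, then $\alpha'$ would be defined by a set of elementary formulas, and part 1 would give $\alpha'\in\bar P1$, contradicting Theorem 2.1. So $\delta\to\kappa^*$ is non-elementary, and it is the only such member of $\Gamma'$. $\blacksquare$

By part 1, every set of modal formulas that defines $\alpha'$ contains a non-elementary formula; by part 2, one such formula, together with elementary ones, is enough.
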